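# Hereditary classes with bounded game chromatic number have bounded arboricity

## 1. Complete bipartite graphs and the guess "no"

Let $G$ be a finite graph and $X$ a set of colors. Alice and Bob alternately make moves, Alice first. A move selects an uncolored vertex $x$ and gives it a color from $X$ that no neighbor of $x$ carries yet. Alice wins if all $|V(G)|$ vertices get colored. Bob wins if an *impasse* is reached: some uncolored vertex has neighbors of all the colors in $X$.

Such a vertex can never be colored later, so an impasse is final. Conversely, if vertices remain uncolored and the player to move has no legal move, then every uncolored vertex sees all the colors, which is an impasse. So every play ends in exactly one of the two ways, and since the game is finite, one of the players has a winning strategy.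

**Definition (game chromatic number).** $\chi_g(G)$ is the least $|X|$ for which Alice has a winning strategy.

**Definition (arboricity).** The arboricity of $G$ is the minimum number of forests whose union is $E(G)$.

**Definition (hereditary).** A class of graphs is hereditary if it is closed under taking subgraphs, *not necessarily induced*.

A class has bounded $\chi_g$ (or bounded arboricity) if one constant bounds the parameter for all its members. The question, which comes from "The game coloring number of planar graphs" (http://www.math.nsysu.edu.tw/%7Ezhu/papers/game/planar.pdf), is this: if a hereditary class has bounded game chromatic number, must its arboricity be bounded?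

Here are some values. An edgeless graph has arboricity $0$, a tree with at least one edge has arboricity $1$, and a cycle has arboricity $2$. For the game, $\chi_g(K_2)=2$: with one color, Alice's first move leaves the other vertex stuck. Next, $\chi_g(K_3)=3$: with two colors Alice plays $1$, Bob plays $2$ on another vertex, and the third vertex sees both; with one color her first move already makes an impasse; and three colors suffice because all degrees are $2$.

Now take the path $P_4$ with vertices $a,b,c,d$ in order, and two colors. If Alice colors $a$ with some color, Bob gives $c$ the other color and $b$ is stuck. If she colors $b$, Bob gives $d$ the other color and $c$ is stuck. The other two openings are symmetric. With one color, Alice's first move makes an impasse. With three colors no impasse is possible, since all degrees are at most $2$. So $\chi_g(P_4)=3$, although $P_4$ is bipartite.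

These values settle two cases of the question by hand. If all subgraphs of $G$ have $\chi_g\le1$, then $G$ has no edge, so its arboricity is $0$. If all subgraphs of $G$ have $\chi_g\le2$, then $G$ has no cycle, because a triangle is a $K_3$ and a longer cycle contains a $P_4$; so its arboricity is at most $1$.

For larger bounds, the answer one would first guess is **no**. High arboricity just means many edges somewhere, and there are very dense graphs on which Alice wins easily.

**Proposition A.** *The class of all complete bipartite graphs $K_{s,t}$ ($s,t\ge0$) is closed under induced subgraphs and has unbounded arboricity, but $\chi_g\le3$ for all its members.*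

*Proof.* Closure under induced subgraphs is clear. The graph $K_{s,s}$ with $s\ge1$ has $s^2$ edges, and a forest on $2s$ vertices has at most $2s-1$ edges, so the arboricity is at least $s^2/(2s-1)>s/2$.

For the game, if $st=0$ there are no edges and Alice wins with three colors trivially. Let $s,t\ge1$, let $S,T$ be the sides, and use colors $1,2,3$. Alice first colors a vertex of $S$ with $1$. From now on color $1$ cannot appear on $T$, so it remains available to every vertex of $S$. Bob can reply, because $T\neq\emptyset$ and colors $2,3$ are available there.

If Bob replies on $T$ with color $c$, then $c$ can no longer appear on $S$, so $c$ stays available to every vertex of $T$. If Bob replies on $S$, then at most two colors appear on $S$; Alice plays a third color on a vertex of $T$, and that color can no longer appear on $S$ and stays available to all of $T$. Either way, from then on each uncolored vertex of $S$ and of $T$ always has an available color. No impasse can occur. $\square$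

This is not a counterexample, because the class is not hereditary: as soon as we may delete edges, Bob gets much better boards. Delete a perfect matching $x_1y_1,\dots,x_ny_n$ from $K_{n,n}$, and let there be $q<n$ colors. Whenever Alice colors $x_i$ or $y_i$ with a color $c$, Bob gives the same color $c$ to its partner.

After each round the colored vertices form whole pairs, and a color used on the pair $x_i,y_i$ is forbidden everywhere else, since every other $x_j$ is adjacent to $y_i$ and every other $y_j$ to $x_i$. So each round uses a new color, and Bob's reply is legal because no neighbor of the partner carries the new color. After at most $q<n$ rounds all $q$ colors are used up, and a remaining pair sees all of them. So this subgraph of $K_{n,n}$ has $\chi_g\ge n$.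

In particular $\chi_g$ is not monotone under subgraphs: $\chi_g(K_{4,4})\le3$, while $K_{4,4}$ minus a perfect matching has $\chi_g\ge4$. So one should ask whether *every* graph of large arboricity contains *some* subgraph that is good for Bob. The answer is yes, and the first guess is wrong.

## 2. The theorem, and why Bob must win for every $q\le k$

**Theorem 1.** *Let $k\ge1$ and let $G$ be a finite graph with arboricity at least $256\,(4k)^{4k+3}$. Then $G$ has a bipartite subgraph $H$, all of whose vertices on one side have degree exactly $k$, such that Bob wins the coloring game on $H$ with $q$ colors for every $q\le k$. In particular $\chi_g(H)>k$.*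

**Corollary.** *If a hereditary class satisfies $\chi_g\le k$ for all its members, where $k\ge1$, then every member has arboricity less than $256(4k)^{4k+3}$. So the answer to the question is yes.*

The Corollary is immediate: a member of larger arboricity would contain a subgraph $H$ with $\chi_g(H)>k$, and $H$ is again a member.

The theorem says "every $q\le k$" and not just "$q=k$" because $\chi_g$ is the *least* number of colors with which Alice wins. We do not assume that extra colors help Alice, so a win for Bob with exactly $k$ colors would not by itself give $\chi_g(H)>k$.

From probability we use three textbook facts: Markov's inequality $\Pr(Z>2\mu)\le\frac12$ for $Z\ge0$ with $\mathbb EZ\le\mu$, $\mu>0$; Chebyshev's inequality $\Pr(|Z-\mathbb EZ|\ge t)\le\operatorname{Var}(Z)/t^2$; and that a $\mathrm{Bin}(n,p)$ variable has mean $np$ and variance $np(1-p)\le np$.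

## 3. Threats in an unbalanced bipartite graph, and copies of $K_{2,\ell}$ that defeat them

Suppose Bob aims at a single vertex $b$. When $b$ sees all colors but one, Alice may color $b$ with the missing color, and the threat is gone at the cost of one move. So Bob needs more threatened vertices than Alice has moves.

This suggests a bipartite graph with sides $A,B$, where $|B|$ is much larger than $N=|A|$, where $A=A_1\sqcup\dots\sqcup A_k$, and where each $b\in B$ has one neighbor in each $A_i$. Bob plays only on $A$, giving vertices of $A_i$ color $i$. He needs at most $N$ turns, so Alice gets at most about $N$ moves. If at the end many more than $N$ vertices of $B$ see all the colors, she cannot have colored them all.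

The plan stops working when Alice spoils vertices of $A$ instead of answering threats. Take $k=2$ and $m$ disjoint copies of $K_{2,\ell}$. Copy $t$ has $a_t\in A_1$, $a_t'\in A_2$, and $\ell$ vertices of $B$ adjacent to both. Here $|B|/|A|=\ell/2$ is as large as we like.

Alice keeps every copy, after each of her moves, in one of three states: untouched; both of $a_t,a'_t$ colored with the same color; or $a_t$ colored $2$ and $a_t'$ uncolored. She opens with $a_1$ in color $2$. If Bob colors one of $a_t,a_t'$ in an untouched copy, she gives the same color to the other; this is legal because no vertex of $B$ is colored. If Bob colors $a_t'$ with $2$ in a copy of the third kind, that copy becomes of the second kind, and she colors the $a_u$ of an untouched copy with $2$, or, if there is none, the $a'_u$ of a copy of the third kind with $2$. If there is neither, all of $A$ is colored. So as long as Bob follows his plan, no $b$ ever sees two colors. This holds *however* Bob selects and orders the vertices he colors.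

The example shows what has to be controlled. There are two dangers.

* Alice may spoil too many vertices of $A$, or the ones with the largest degrees. We shall let Bob color only a random sparse set $R\subseteq A$ of density $\delta=\frac1{4k}$, and go through $A$ in order of decreasing degree. Then Alice has only about $|R\cap\{\text{first } s \text{ vertices}\}|$ moves before Bob has gone through the first $s$ vertices, and what she spoils carries only about a fraction $\delta$ of the edges. Each $b$ has $k$ neighbors in $A$, so spoiling should ruin only a fraction about $k\delta=\frac14$ of the threats.
* Alice may spoil vertices that are *known* to carry more than their share of live threats. For $a\in A_i$ let $Y_a$ be the number of neighbors $b$ of $a$ whose other $k-1$ neighbors all lie in $R$. In the copies of $K_{2,\ell}$, the number $Y_{a_t'}$ is $\ell$ or $0$ according to whether $a_t\in R$; once Bob has colored $a_t$, Alice knows that $a'_t$ is worth spoiling. We need a graph in which $Y_a$ is close to $\delta^{k-1}\deg(a)$ for almost all $a$, in a suitable average sense, so that her knowledge is worth nothing. We get it by choosing the $k$ neighbors of each $b$ at random out of many.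

One more device is needed so that Alice cannot know whether a vertex she spoils is itself in $R$: Bob tosses the coin that decides whether $a\in R$ only *after* checking whether $a$ is spoiled.

**Parameters.** Put
$$\delta=\frac1{4k},\qquad r=16k(4k)^{2k},\qquad L=4r,\qquad d=8Lkr=32kr^2 .$$
Then $32kr^2=32\cdot256\,k^3(4k)^{4k}=128(4k)^{4k+3}$, so the hypothesis of Theorem 1 is that the arboricity is at least $2d$. Also $r\ge256$ and $r\ge4k$. The choice of $\delta$ makes $k\delta=\frac14$; the choice of $r$ makes $\delta^{1-k}k^{3/2}r^{-1/2}=\frac1{16}$, which is checked in Section 7. Sections 4 and 5 use only $0<\delta<1$, $r\ge4k$, $L=4r$ and $d=8Lkr$; this will matter in Section 8.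

## 4. From large arboricity to an unbalanced bipartite graph $J$

**Step 1: a subgraph of minimum degree at least $2d$.** This turns arboricity into degrees. Suppose every nonempty subgraph of $G$ has a vertex of degree at most $2d-1$. Removing such vertices one at a time and reversing the order, we list the vertices so that each has at most $2d-1$ earlier neighbors. Give the edges from each vertex to its earlier neighbors distinct labels from $\{1,\dots,2d-1\}$. If a label class contained a cycle, the last vertex of the cycle in the list would send two edges with the same label to earlier vertices, which is excluded. So each label class is a forest and the arboricity is at most $2d-1$, a contradiction.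

**Step 2: make it bipartite.** Take a partition of the vertex set of this subgraph into two parts with the maximum number of edges across. Each vertex has at least half of its edges across, for otherwise moving it to the other part would increase the cut. Keeping only the edges across gives a bipartite graph in which every vertex has degree at least $d$. Call its sides $P,Q$ with $|Q|\ge|P|$.

**Step 3: make it unbalanced.** We keep a sparse random part of $P$, and those vertices of $Q$ that still have enough neighbors. Give each $p\in P$ independently a label in $\{0,1,\dots,k\}$, each label $i\ge1$ having probability $\frac1{4Lk}$. Call $v\in Q$ *good* if for each $i=1,\dots,k$ it has at least $r$ neighbors of label $i$.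

Let $v\in Q$ and fix $d$ of its neighbors. The number of them with label $i$ is binomial with mean $\frac d{4Lk}=2r$ and variance at most $2r$. By Chebyshev it is less than $r$ with probability at most $2r/r^2=2/r$. By the union bound, $v$ is good with probability at least $1-2k/r\ge\frac12$, because $r\ge4k$. Hence
$$\mathbb E\big[\#\text{good}-L\cdot\#\{p:\text{label}(p)\ne0\}\big]\ \ge\ \tfrac12|Q|-L\cdot k\cdot\tfrac1{4Lk}|P|\ =\ \tfrac12|Q|-\tfrac14|P|\ \ge\ \tfrac14|Q|>0 .$$

Fix an outcome for which the bracket is positive. Let $A_i$ be the set of vertices of label $i\ge1$, let $A=A_1\sqcup\dots\sqcup A_k$ and $N=|A|$, and let $B$ be the set of good vertices. For each $b\in B$ and each $i$ keep exactly $r$ of the edges from $b$ to $A_i$, and drop all other edges. The resulting subgraph $J$ of $G$ has sides $A,B$ and satisfies: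

* every $b\in B$ has exactly $r$ neighbors in each $A_i$;
* $|B|>LN$ and $N\ge1$.

The first inequality says that the bracket is positive; it gives $B\ne\emptyset$, and a good vertex has neighbors in $A$, so $N\ge1$.

## 5. Thinning $J$ at random so that $Y_a\approx\delta^{k-1}d_H(a)$

For every $b\in B$ and $i\in\{1,\dots,k\}$ choose $x_i(b)\in N_J(b)\cap A_i$ uniformly at random, all choices independent. Let $H$ be the graph on $A\cup B$ with edges $b\,x_i(b)$. Each $b$ has degree exactly $k$ in $H$, with one neighbor in each $A_i$.

Independently of $H$, let $R\subseteq A$ contain each vertex of $A$ independently with probability $\delta$. Write $D_a=\deg_J(a)$ and $d_H(a)=\deg_H(a)$, and for $a\in A_i$ put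
$$Y_a=\#\{b\in N_H(a):\ x_j(b)\in R\ \text{for all } j\ne i\}.$$
For $k=1$ the condition is empty and $Y_a=d_H(a)$. In general $x_j(b)\in R$ for all $j\neq i$ has probability $\delta^{k-1}$, so $\delta^{k-1}d_H(a)$ is the mean of $Y_a$ when $H$ is given.

**Claim 1.** $\displaystyle\mathbb E_{H,R}\sum_{a\in A}|Y_a-\delta^{k-1}d_H(a)|\le |B|\big(\sqrt{k/L}+k^{3/2}r^{-1/2}\big).$

*Proof.* The purpose is to bound a second moment for each $a$; the point is that two vertices $b,b'$ rarely share a neighbor. Fix $a\in A_i$. For $b\in N_J(a)$ let
$$\eta_b=\prod_{j\ne i}1[x_j(b)\in R],\qquad U_b=1[x_i(b)=a]\,(\eta_b-\delta^{k-1}),$$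
so that $Y_a-\delta^{k-1}d_H(a)=\sum_{b\in N_J(a)}U_b$. Since $|\eta_b-\delta^{k-1}|\le1$, we have $\mathbb EU_b^2\le\Pr(x_i(b)=a)=1/r$.

Let $b\ne b'$ be in $N_J(a)$. The indicators $1[x_i(b)=a]$ and $1[x_i(b')=a]$ are independent of each other and of the pair $(\eta_b,\eta_{b'})$, which depends only on $R$ and on choices with index $j\ne i$. Also $\mathbb E\eta_b=\mathbb E\eta_{b'}=\delta^{k-1}$, because the vertices $x_j(b)$ with $j\ne i$ lie in different classes and so are distinct. Hence
$$\mathbb E\,U_bU_{b'}=r^{-2}\operatorname{Cov}(\eta_b,\eta_{b'}).$$

To bound the covariance, condition on all the choices $x_j(b),x_j(b')$ with $j\ne i$. Both conditional means equal the constant $\delta^{k-1}$, so $\operatorname{Cov}(\eta_b,\eta_{b'})$ is the expectation of the conditional covariance. If $x_j(b)\ne x_j(b')$ for all $j\ne i$, then the sets $\{x_j(b)\}_{j\ne i}$ and $\{x_j(b')\}_{j\neq i}$ are disjoint (vertices with different indices lie in different classes), and the conditional covariance is $0$. It is always at most $1$. For each $j$ the probability that $x_j(b)=x_j(b')$ is at most $1/r$: given $x_j(b)$, the vertex $x_j(b')$ is uniform on $r$ vertices. So $\operatorname{Cov}(\eta_b,\eta_{b'})\le(k-1)/r\le k/r$.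

There are $D_a$ terms and at most $D_a^2$ ordered pairs of distinct terms. By Cauchy–Schwarz,
$$\mathbb E\Big|\sum_bU_b\Big|\le\Big(\mathbb E\Big(\sum_bU_b\Big)^2\Big)^{1/2}\le\Big(\frac{D_a}r+\frac{D_a^2}{r^2}\cdot\frac kr\Big)^{1/2}\le\sqrt{\frac{D_a}r}+\frac{D_a}r\sqrt{\frac kr}.$$
Sum over $a\in A$, using $\sum_aD_a=kr|B|$. By Cauchy–Schwarz and $N<|B|/L$,
$$\sum_a\sqrt{D_a/r}\le\sqrt{N\cdot k|B|}\le|B|\sqrt{k/L},$$
and the second terms sum to $k|B|\sqrt{k/r}=|B|k^{3/2}r^{-1/2}$. $\square$

**Claim 2.** *With probability greater than $\frac34$, $\max_ad_H(a)\le2|B|/r$.*

*Proof.* We need this because the first vertex in Bob's order must not carry too many edges. For each $a$, $d_H(a)$ is $\mathrm{Bin}(D_a,1/r)$, with mean and variance at most $D_a/r\le|B|/r$. By Chebyshev,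
$$\Pr\big(d_H(a)>2|B|/r\big)\le\frac{|B|/r}{(|B|/r)^2}=\frac r{|B|}.$$
The union bound over $A$ gives failure probability at most $Nr/|B|<r/L=\frac14$. $\square$

**Fixing $H$.** Let $\mu$ be the right side of Claim 1. The quantity $\mathbb E\big[\sum_a|Y_a-\delta^{k-1}d_H(a)|\,\big|\,H\big]$ is a function of $H$ with expectation at most $\mu$, so by Markov it exceeds $2\mu$ with probability at most $\frac12$. The event in Claim 2 fails with probability less than $\frac14$. Since $\frac12+\frac14<1$, we can fix $H$ such that
$$\max_ad_H(a)\le\frac{2|B|}r,\qquad \mathbb E_R\sum_{a\in A}|Y_a-\delta^{k-1}d_H(a)|\le2|B|\big(\sqrt{k/L}+k^{3/2}r^{-1/2}\big).\tag{1}$$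
From now on $H$ is not random, and the only randomness is that of $R$, whose distribution is unchanged because it is independent of $H$. This $H$ is the graph of Theorem 1.

## 6. Bob's coin-tossing strategy on $H$

If $q=0$, every uncolored vertex sees all the colors vacuously and Bob wins. Let $1\le q\le k$ with colors $1,\dots,q$. Suppose for contradiction that Alice has a winning strategy, which is a deterministic rule, and let her use it. Then, whatever Bob does, no impasse ever occurs and all $N+|B|$ vertices get colored. Bob will play randomly. The contradiction will be that Alice would need too many moves.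

Enumerate $A=\{a_1,\dots,a_N\}$ with $d_1\ge d_2\ge\dots\ge d_N$, where $d_s=d_H(a_s)$, and put $d_{N+1}=0$. Let $\xi_1,\dots,\xi_N$ be independent coins with $\Pr(\xi_s=1)=\delta$ and $\Pr(\xi_s=0)=1-\delta$, and let $R=\{a_s:\xi_s=1\}$. Write $[s]$ also for $\{a_1,\dots,a_s\}$, and $Y_s=Y_{a_s}$.

**Strategy.** On his turn Bob continues processing $a_1,a_2,\dots$ from where he stopped. To process $a_s\in A_i$ he first checks whether $a_s$ is *damaged*, meaning that $i\le q$ and $a_s$ is already colored or has a neighbor colored $i$. *Then* he reveals $\xi_s$. If $\xi_s=1$, $i\le q$ and $a_s$ is undamaged, he colors $a_s$ with $i$, which is legal, and his turn ends. Otherwise he goes on to $a_{s+1}$ in the same turn. Once all of $A$ has been processed he plays arbitrary legal moves; he always has one while vertices remain uncolored, since there is no impasse.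

Each Bob turn processes at least one vertex until all are processed. Alice moves first and all $N+|B|$ moves are made, so Bob has $\lfloor(N+|B|)/2\rfloor\ge N$ turns, because $|B|>LN\ge N$. So all of $A$ gets processed. Let $X$ be the set of vertices found damaged.

**Step 1: counting the damage.** We show that for every $s$
$$|X\cap[s]|\le1+|R\cap[s-1]|.\tag{2}$$
Before $a_{s'}$ is processed, Bob has colored only vertices $a_u$ with $u<s'$; in particular he has colored neither $a_{s'}$ nor any vertex of $B$. So if $a_{s'}\in A_i$ is damaged, this comes from an Alice move: either she colored $a_{s'}$ itself, or she gave color $i$ to some $b$ with $x_i(b)=a_{s'}$. One Alice move can damage at most one vertex in this way: coloring a vertex of $A$ damages at most that vertex, and coloring $b\in B$ with $i$ damages at most $x_i(b)$, because each other neighbor of $b$ lies in some $A_j$ with $j\ne i$.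

So $|X\cap[s]|$ is at most the number of Alice moves made before $a_s$ is processed. If $a_s$ is processed in Bob's $t$-th turn, that number is $t$, as Alice moves first. Each of Bob's $t-1$ earlier turns ended before all of $A$ was processed, hence ended by coloring a vertex, and these are $t-1$ distinct vertices of $R\cap[s-1]$. So $t\le1+|R\cap[s-1]|$.

**Step 2: the coin at a damaged vertex is fresh.** Since Alice's strategy is fixed, everything that happens before Bob checks $a_s$ is determined by $\xi_1,\dots,\xi_{s-1}$. So the event $a_s\in X$ is determined by these coins. The number $Y_s$ is determined by $(\xi_u)_{u\ne s}$: for $b\in N_H(a_s)$ it asks only about the neighbors of $b$ other than $a_s$. Hence $\xi_s$ is independent of the pair $(1[a_s\in X],Y_s)$.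

**Step 3: live threats are answered only by Alice.** Let
$$Z=\#\{b: x_i(b)\in R\ \text{for all } i\le k\},$$
$$W=\#\{b: x_i(b)\in R\ \text{for all } i\le k,\ \text{and } x_i(b)\in X\text{ for some }i\}.$$
Consider the moment when $a_N$ has just been processed, including Bob's move there if he makes one. Suppose $b$ is counted in $Z$ but not in $W$. For each $i\le q$ the vertex $x_i(b)$ was undamaged and its coin showed $1$, so Bob colored it with $i$. Thus $b$ has neighbors of all $q$ colors. As no impasse occurs, $b$ is already colored, and by Alice, since Bob has colored no vertex of $B$ so far. By the count in Step 1 with $s=N$, Alice has made at most $1+|R\cap[N-1]|\le N$ moves. Hence, for every outcome of the coins,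
$$Z-W\le N.\tag{3}$$

## 7. Too many live threats

We now show $\mathbb E[Z-W]>N$, which contradicts (3).

**Step 1: the expectation of $Z$.** The vertices $x_1(b),\dots,x_k(b)$ are distinct, so $\mathbb EZ=\delta^k|B|$.

**Step 2: reduce $\mathbb EW$ to the degrees of damaged vertices.** If $b$ is counted in $W$, choose $i$ with $x_i(b)=a_s\in X$. Then $\xi_s=1$, and $b$ is a neighbor of $a_s$ whose other neighbors all lie in $R$, so $b$ is counted in $Y_s$. Therefore $W\le\sum_s1[a_s\in X]\,\xi_s\,Y_s$. By the independence in Step 2 of Section 6, and then by $Y_s\le\delta^{k-1}d_s+|Y_s-\delta^{k-1}d_s|$,
$$\mathbb EW\le\delta\sum_s\mathbb E\big[1[a_s\in X]\,Y_s\big]\le\delta^k\,\mathbb E\sum_sd_s1[a_s\in X]+\delta\sum_s\mathbb E|Y_s-\delta^{k-1}d_s|.\tag{4}$$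
The last sum is where Alice could profit from her knowledge of $R$; (1) bounds it whatever she does.

**Step 3: damaged vertices have small total degree.** Here the decreasing order enters. Writing $d_s=\sum_{u\ge s}(d_u-d_{u+1})$ and exchanging sums,
$$\sum_sd_s1[a_s\in X]=\sum_u(d_u-d_{u+1})\,|X\cap[u]|.$$
All the differences $d_u-d_{u+1}$ are nonnegative, so (2) gives
$$\sum_sd_s1[a_s\in X]\le\sum_u(d_u-d_{u+1})\big(1+|R\cap[u]|\big)=d_1+\sum_sd_s\xi_s,\tag{5}$$
where the last equality is the same exchange of sums with $\xi_s$ in place of $1[a_s\in X]$. As $\sum_sd_s=k|B|$, the expectation of the right side is $d_1+\delta k|B|\le\frac{2|B|}r+\delta k|B|$ by (1).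

**Step 4: the numbers.** Insert this and (1) into (4) and divide by $\delta^k|B|$:
$$\frac{\mathbb EW}{\delta^k|B|}\le\frac2r+k\delta+2\delta^{1-k}\Big(\sqrt{k/L}+k^{3/2}r^{-1/2}\Big).$$
Here $\frac2r\le\frac1{128}$ and $k\delta=\frac14$. Since $r^{1/2}=4k^{1/2}(4k)^k$,
$$\delta^{1-k}k^{3/2}r^{-1/2}=\frac{(4k)^{k-1}k^{3/2}}{4k^{1/2}(4k)^k}=\frac k{4\cdot4k}=\frac1{16},$$
and since $L=4r$, $\sqrt{k/L}=\frac12\sqrt{k/r}\le\frac12k^{3/2}r^{-1/2}$, so $\delta^{1-k}\sqrt{k/L}\le\frac1{32}$. The last term is thus at most $2\big(\frac1{32}+\frac1{16}\big)=\frac3{16}$, and the total is at most $\frac1{128}+\frac14+\frac3{16}<\frac12$. Consequently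
$$\mathbb E[Z-W]\ge\tfrac12\delta^k|B|>\tfrac12(4k)^{-k}LN=\tfrac12(4k)^{-k}\cdot64k(4k)^{2k}N=32k(4k)^kN>N .$$
This contradicts (3). So Alice has no winning strategy on $H$ with $q$ colors, for any $q\le k$; by determinacy Bob has one, and $\chi_g(H)>k$. Theorem 1 is proved. $\blacksquare$

## 8. Alice with up to $c$ moves per turn

The same argument leaves room for a stronger Alice.

**Proposition B.** *Let $c,k\ge1$ be integers. Suppose Alice makes between $1$ and $c$ consecutive moves on each of her turns and Bob makes one move per turn. Then every graph of arboricity at least $64k\big(16k(4ck)^{2k}\big)^2$ contains a subgraph on which Bob wins this game with $q$ colors for every $q\le k$.*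

*Proof.* Take $\delta=\frac1{4ck}$, $r=16k(4ck)^{2k}$, $L=4r$ and $d=8Lkr=32kr^2$, so that the hypothesis is again arboricity at least $2d$. Sections 4 and 5 apply unchanged, as $0<\delta<1$ and $r\ge4k$. The case $q=0$ is again trivial, and for $q\ge 1$ Bob uses the strategy of Section 6 against a fixed winning strategy of Alice, which now also prescribes how many moves she makes on each turn.

*All of $A$ gets processed.* If Bob has $m$ turns in total, the number of moves is at most $m(c+1)+c$, so $m\ge\lfloor(N+|B|)/(c+1)\rfloor$. This is at least $N$, because $|B|>LN\ge(c+1)N$; indeed $L=64k(4ck)^{2k}\ge64\cdot16c^2\ge c+1$.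

*Damage.* If $a_s$ is processed in Bob's $t$-th turn, Alice has made at most $ct$ moves before that, and $t\le1+|R\cap[s-1]|$ as before. So (2) becomes $|X\cap[s]|\le c(1+|R\cap[s-1]|)$. The same count at $s=N$ turns (3) into $Z-W\le cN$. Step 2 of Section 6 is unchanged.

*The estimate.* The inequality (4) is unchanged and the right side of (5) gets a factor $c$, so
$$\frac{\mathbb EW}{\delta^k|B|}\le c\Big(\frac2r+k\delta\Big)+2\delta^{1-k}\big(\sqrt{k/L}+k^{3/2}r^{-1/2}\big).$$
Here $ck\delta=\frac14$. Since $r\ge16\cdot16c^2=256c^2$, we have $2c/r\le\frac1{128}$. Since $r^{1/2}=4k^{1/2}(4ck)^k$,
$$\delta^{1-k}k^{3/2}r^{-1/2}=\frac{(4ck)^{k-1}k^{3/2}}{4k^{1/2}(4ck)^k}=\frac1{16c}\le\frac1{16},$$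
and $\sqrt{k/L}\le\frac12k^{3/2}r^{-1/2}$ as before. The total is again less than $\frac12$, and
$$\mathbb E[Z-W]\ge\tfrac12\delta^k|B|>\tfrac12\delta^kLN=32k(4ck)^kN\ge cN,$$
a contradiction. By determinacy Bob wins. $\square$

## 9. Subdivided complete graphs: bounded arboricity does not bound $\chi_g$

Is the implication of the Corollary an equivalence? It is not.

**Proposition C.** *There is a hereditary class of arboricity at most $2$ with unbounded game chromatic number.*

Let $K_n^{(1)}$ be $K_n$ with each edge $uv$ subdivided once by a new vertex $b_{uv}$; for example $K_3^{(1)}$ is a cycle of length $6$. The original vertices are called branch vertices. The class consists of all subgraphs of the graphs $K_n^{(1)}$.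

*Arboricity.* Give the two edges at each $b_{uv}$ the labels $1$ and $2$, one each. In each label class every $b_{uv}$ has degree $1$, and every edge joins a branch vertex to some $b_{uv}$, so the class is a disjoint union of stars. Hence the arboricity of $K_n^{(1)}$, and of each of its subgraphs, is at most $2$.

*Claim. For $k\ge1$, $M=6^k$ and $n=6^kM+1$, Bob wins on $K_n^{(1)}$ with $q$ colors for every $q\le k$.* So $\chi_g(K_n^{(1)})>k$.

*Proof.* The case $q=0$ is trivial; let $q\ge1$. The plan is to build, color by color, a shrinking set of uncolored branch vertices that see more and more colors. One move on $b_{uv}$ serves two branch vertices, while one Alice move colors only one; this is why Bob gains. If at some point below Alice has no legal move while vertices are uncolored, there is an impasse and Bob has won, so assume she always replies.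

Put $n_i=6^{k-i}M$. After Alice's first move at least $n-1=n_0$ branch vertices are uncolored; let $S_0$ be a set of $n_0$ of them. Stage $i$, for $i=1,\dots,q$, starts on Bob's turn with a set $S_{i-1}$ of $n_{i-1}$ uncolored branch vertices, each having neighbors of colors $1,\dots,i-1$. In this stage Bob makes $m_i=n_{i-1}/6=n_i$ moves. In each he takes $u,v\in S_{i-1}$ that are uncolored and not used before in this stage, with $b_{uv}$ uncolored, and colors $b_{uv}$ with $i$. This is legal, since $u,v$ are the only neighbors of $b_{uv}$ and they are uncolored.

*Such a pair always exists.* Before any of his moves in stage $i$, Bob has used fewer than $2m_i$ vertices and Alice has colored fewer than $m_i$ in this stage, or both numbers are $0$. So at least $n_{i-1}-3m_i=n_{i-1}/2\ge3M$ vertices of $S_{i-1}$ are unused and uncolored, since $n_{i-1}\ge n_{k-1}=6M$. They span at least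
$$\binom{3M}2=\frac{3M(3M-1)}2\ge3M^2=3\cdot6^kM>6^kM$$
pairs. The number of moves made so far in the whole game is at most
$$1+2\sum_{j\ge1}6^{k-j}M\le1+\tfrac25\,6^kM\le6^kM .$$
So some pair has $b_{uv}$ uncolored.

*End of the stage.* Now $2m_i$ vertices of $S_{i-1}$ have been used, each having received a neighbor of color $i$, and Alice's $m_i$ replies have colored at most $m_i$ of them. Let $S_i$ consist of $n_i=m_i$ of the used vertices that are still uncolored. Each has neighbors of colors $1,\dots,i$, and it is Bob's turn, so the next stage can start.

After stage $q$ the set $S_q$ consists of $n_q=6^{k-q}M\ge1$ uncolored branch vertices with neighbors of all $q$ colors. This is an impasse. $\square$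

So both hypotheses and direction matter: by Proposition A closure under induced subgraphs alone is not enough for the Corollary, and by Proposition C its converse fails.

## 10. Bounds on the optimal function $f(k)$

For $k\ge1$ let $f(k)$ be the largest arboricity of a graph all of whose subgraphs have $\chi_g\le k$. Edgeless graphs qualify, and by Theorem 1 the arboricities in question are bounded, so $f(k)$ is well defined and finite.

**Proposition D.** *$f(1)=0$, and $\lceil k/2\rceil\le f(k)<256(4k)^{4k+3}$ for every $k\ge2$.*

*Proof.* Since $\chi_g(K_2)=2$, a graph all of whose subgraphs have $\chi_g\le1$ has no edges, so its arboricity is $0$ and $f(1)=0$.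

Let $k\ge2$. Every subgraph of $K_k$ has maximum degree at most $k-1$, so with $k$ colors no vertex can ever see all the colors, and $\chi_g\le k$. The graph $K_k$ has $k(k-1)/2$ edges, and a forest on at most $k$ vertices has at most $k-1\ge1$ edges, so the arboricity of $K_k$ is at least $k/2$, hence at least $\lceil k/2\rceil$. The upper bound is Theorem 1. $\square$

For $k=2$ the lower bound is attained: we saw in Section 1 that a graph all of whose subgraphs have $\chi_g\le2$ is a forest, so $f(2)=1$. The true order of $f$ is not determined here.
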